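\title{The set of conformal weldings is not Borel}

\begin{abstract}
A conformal welding is a circle homeomorphism $h=g^{-1}\circ f$, where $f$ and $g$ map the unit disc and its exterior conformally onto the two sides of a Jordan curve. We show that the weldings form a $\Sigma^1_1$-complete, hence non-Borel, subset of the space of circle homeomorphisms with the uniform metric. To each compact subset $K$ of the Cantor set we attach, continuously in $K$, a homeomorphism $h_K$ that is a welding exactly when $K$ is uncountable. The map $h_K$ comes from the two sides of a curve that spirals toward a closed disc, and it is a welding exactly when that disc can be collapsed to a point by a homeomorphism conformal off the curve. A simpler version of the construction shows that the weldings with an essentially unique solution, and the parametrized conformally removable Jordan curves, form $\Pi^1_1$-complete sets.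
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\widehat{\mathbb C}$ be the Riemann sphere, $\mathbb D=\{|z|<1\}$, $\mathbb D^*=\{|z|>1\}\cup\{\infty\}$ and $\mathbb T=\{|z|=1\}$. \emph{Conformal} means injective and holomorphic as a map into $\widehat{\mathbb C}$. Let $\Gamma\subset\widehat{\mathbb C}$ be a Jordan curve, let $\Omega,\Omega^*$ be the two components of its complement, and let $f:\mathbb D\to\Omega$ and $g:\mathbb D^*\to\Omega^*$ be conformal maps onto them. By Carath\'eodory's theorem $f$ and $g$ extend to homeomorphisms of the closed discs onto $\Omega\cup\Gamma$ and $\Omega^*\cup\Gamma$. Both map $\mathbb T$ onto $\Gamma$, so $h=g^{-1}\circ f$ is a homeomorphism of $\mathbb T$. Such an $h$ is a \emph{conformal welding}; it records how the two parametrizations of $\Gamma$, one from each side, differ. Let $\mathcal W$ be the set of all weldings, over all curves $\Gamma$ and all choices of $f$ and $g$. For example, if $\Gamma=\mathbb T$ then $f$ and $g$ are M\"obius maps, and $h$ is the restriction of a M\"obius map of $\mathbb D$ onto itself.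

Let $\mathrm{Homeo}(\mathbb T)$ be the space of all homeomorphisms of $\mathbb T$ onto itself with the metric $d(h_1,h_2)=\sup_{\zeta\in\mathbb T}|h_1(\zeta)-h_2(\zeta)|$. Its Borel sets form the smallest $\sigma$-algebra containing the open sets. The following question is posed in \cite{CRH}.

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal W$ a Borel subset of $\mathrm{Homeo}(\mathbb T)$?}
\medskip

The question asks whether weldings can be recognized from $h$ alone. The space is separable and the supremum in $d$ may be taken over a countable dense set, so the Borel sets are generated by the evaluations $h\mapsto h(\zeta)$: a Borel criterion is one built from conditions on values of $h$ by countable unions and complements. The definition of $\mathcal W$ is not of this form, because it says that a pair $(f,g)$ \emph{exists}; this makes $\mathcal W$ analytic (the terms are recalled in Section~\ref{sec:dst}). A quantifier of this kind is harmless when the object it asks for is unique. Now a pair $(f,g)$ can always be replaced by $(M\circ f,M\circ g)$ with $M$ M\"obius, and if $(f,g)$ and $(\tilde f,\tilde g)$ give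 the same $h$, then $\tilde f\circ f^{-1}$ and $\tilde g\circ g^{-1}$ fit together to a homeomorphism of the sphere that is conformal off $\Gamma$. For a circle or a polygon, Morera's theorem makes this homeomorphism M\"obius. If that were so for every curve, $\mathcal W$ would be coanalytic as well as analytic (Section~\ref{sec:upper}), hence Borel. The simplest curves therefore suggest the answer yes. The answer is no.

Let $K_0\subset[0,1]$ be the standard Cantor set and $\mathcal K(K_0)$ the compact metrizable space of its compact subsets, including $\emptyset$, with the Vietoris topology.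

\begin{theorem}\label{thm:main}
There is a continuous map $\mathcal K(K_0)\to\mathrm{Homeo}(\mathbb T)$, $K\mapsto h_K$, such that $h_K\in\mathcal W$ if and only if $K$ is uncountable. Consequently $\mathcal W$ is not Borel. More precisely, $\mathcal W$ is $\Sigma^1_1$-complete.
\end{theorem}

The second result measures how complicated the uniqueness discussed above is. A Jordan curve is \emph{conformally removable} if every homeomorphism of $\widehat{\mathbb C}$ that is conformal off the curve is a M\"obius map.

\begin{theorem}\label{thm:second}
Let $\mathcal W_1\subset\mathcal W$ be the set of weldings with an essentially unique solution: any two pairs with $h=g^{-1}\circ f=\tilde g^{-1}\circ\tilde f$ satisfy $\tilde f=M\circ f$, $\tilde g=M\circ g$ for a M\"obius map $M$. Then $\mathcal W_1$ is $\Pi^1_1$-complete. The set of injective $\lambda\in C(\mathbb T,\widehat{\mathbb C})$ whose image is a conformally removable Jordan curve is also $\Pi^1_1$-complete.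
\end{theorem}

Section~\ref{sec:model} shows, in a model that can be computed by hand, why countability decides the matter, and names the three obstacles between the model and Theorem~\ref{thm:main}. Sections~\ref{sec:background} and \ref{sec:upper} contain background and the upper bounds. Sections~\ref{sec:block}--\ref{sec:curves} remove the obstacles and construct $h_K$. The theorems are proved in Sections~\ref{sec:proofmain} and \ref{sec:proofsecond}.

\section{Countable versus uncountable: a model}\label{sec:model}

We use the logarithmic coordinate $w=e^z$, $z=u+iv$. It identifies the cylinder $\mathbb C/2\pi i\mathbb Z$ with $\mathbb C\setminus\{0\}$; with $\mathbb H=\{\operatorname{Re}z>0\}$, it identifies the half cylinder $\mathbb H/2\pi i\mathbb Z$ with $\{1<|w|<\infty\}$. Put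
\[
B=\{|w|\le1\},\qquad U=\widehat{\mathbb C}\setminus B .
\]
There is no conformal map $\Phi$ of $U$ onto $\mathbb C$, since $1/\Phi^{-1}$ would be a bounded nonconstant entire function. In other words, $B$ cannot be collapsed to a point by a map that is conformal on $U$. We ask how large an exceptional set must be before a homeomorphism that is conformal off this set can collapse $B$.

\subsection*{Rigidity}
Call a set \emph{straight} if it is $\{0\}$, $\{\infty\}$, or $\exp(L)$ with $L$ a compact subset of a line in $\mathbb C$. A circle $|w|=e^x$ is straight: it is $\exp(x+i[0,2\pi])$. Countably many straight sets are never enough.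

\begin{lemma}\label{lem:baire}
Let $W\subset\widehat{\mathbb C}$ be open and $\Phi:W\to\widehat{\mathbb C}$ continuous. Suppose that $\Phi$ is holomorphic near every point of $W$ outside a countable union of straight sets $T_1,T_2,\dots$. Then $\Phi$ is holomorphic on $W$.
\end{lemma}

\begin{proof}
Let $S$ be the set of points of $W$ that have no neighborhood on which $\Phi$ is holomorphic. It is closed in $W$, hence locally compact, and it is the union of its closed subsets $S\cap T_k$. Suppose $S\ne\emptyset$. By Baire's theorem there are $k$, a point $s\in S$ and an open $N\ni s$ with $N\cap S\subset T_k$. After shrinking $N$ and composing $\Phi$ with a M\"obius map we may assume that $\Phi$ is bounded on $N$. If $T_k$ is $\{0\}$ or $\{\infty\}$, then $s$ is an isolated singularity of a continuous function, hence removable. Otherwise $T_k=\exp(L)$ and $s=e^{z_0}$. The preimage of $T_k$ under $\exp$ is $L+2\pi i\mathbb Z$. The translates by $2\pi i\mathbb Z$ of the line containing $L$ coincide if the line is vertical and form a discrete family of parallel lines otherwise, so a small disc about $z_0$ meets at most one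 of them. On that disc $\Phi(e^z)$ is continuous, and holomorphic off a line, hence holomorphic by Morera's theorem. Both cases contradict $s\in S$.
\end{proof}

\subsection*{Flexibility}
Uncountably many circles are enough, for the following reason. An uncountable compact set $X\subset\mathbb R$ contains a homeomorphic copy of $2^\omega$ (its perfect kernel is a nonempty perfect compact set), and the image of the fair coin-tossing measure is a Borel probability measure on $X$ without atoms. A countable set carries no such measure.

\begin{example}\label{ex:model}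
Let $b_0(z)=0$ for $\operatorname{Re}z>0$ and $b_0(z)=-1$ for $\operatorname{Re}z<0$. Let $\nu$ be a probability measure without atoms on a compact set $X\subset\mathbb R$, and put
\[
\varphi(z)=z+\int b_0(z-x)\,d\nu(x)=m(u)+iv,\qquad m(u)=u-\nu\big((u,\infty)\big).
\]
The function $m$ is strictly increasing; it is continuous because $\nu$ has no atoms (an atom at $x$ would produce a jump at $x$); and $m(u)-u$ is constant on each interval of $\mathbb R\setminus X$, equal to $0$ to the right of $X$ and to $-1$ to the left. So $\Phi(e^z)=e^{\varphi(z)}$ extends to a homeomorphism of $\widehat{\mathbb C}$ that is conformal off the circles $|w|=e^x$, $x\in X$, equals $w$ near $\infty$ and $w/e$ near $0$, and is not M\"obius.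

Now take such pairs $(X_n,\nu_n)$ with $X_n\subset(2^{-n},2^{1-n})$ for $n\ge1$, and put $m(u)=u-\sum_n\nu_n((u,\infty))$ for $u>0$. The sum is locally finite, $m$ is continuous and strictly increasing, and $m(u)\to-\infty$ as $u\to0$ because each ring to the right of $u$ contributes $-1$. So $m$ maps $(0,\infty)$ onto $\mathbb R$, and $\Phi(e^{u+iv})=e^{m(u)+iv}$ maps $U$ homeomorphically onto $\widehat{\mathbb C}\setminus\{0\}$, conformally off the circles over $\bigcup_nX_n$. The disc $B$ is collapsed.
\end{example}

\subsection*{From the model to weldings}
Take two disjoint curves in $\{1<|w|<\infty\}$ that run from $B$ to $\infty$, with union $\Gamma$ and sides $\Omega^+,\Omega^-$. Collapsing $B$ topologically turns $\Gamma$ into a Jordan curve, and the Riemann maps onto $\Omega^\pm$ should then define a circle homeomorphism $h$. A gluing argument (Lemma~\ref{lem:glue}) shows that $h$ is a welding if and only if $B$ can be collapsed by a homeomorphism conformal off $\Gamma$. We want $\Gamma$ to carry, in the $n$-th ring, the exceptional set of the model over a scaled copy of $K$, and to be polygonal in the coordinate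 $z$ elsewhere. Three obstacles appear.

\begin{enumerate}
\item A curve from $B$ to $\infty$ cannot contain full circles about $B$. The exceptional set $X\times\mathbb R$ must be replaced by $X\times C$ with $C$ totally disconnected, so $b_0$ must be replaced by a function that still steps from $-1$ to $0$ but is holomorphic across a dense set of gaps in the imaginary axis (Section~\ref{sec:block}).
\item An arc must be threaded through $K\times C$, continuously in $K$ (Section~\ref{sec:arcs}).
\item The map $h$ must be a homeomorphism whether or not $B$ can be collapsed conformally. If $\Gamma$ consists of the two rays of $\mathbb R\setminus[-1,1]$, then $\Omega^+=\{|w|>1,\ \operatorname{Im}w>0\}$ is a Jordan domain, its Riemann map sends a whole arc of $\mathbb T$ onto the upper half of $\partial B$, and collapsing $B$ destroys injectivity. We make $\Gamma$ spiral around $B$, so that $B$ becomes invisible from either side (Sections~\ref{sec:riemann} and \ref{sec:curves}).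
\end{enumerate}

\section{Background}\label{sec:background}

\subsection{Descriptive set theory}\label{sec:dst}
A topological space is \emph{Polish} if it is separable and completely metrizable; $G_\delta$ subsets and countable products of Polish spaces are Polish. The space $\mathrm{Homeo}(\mathbb T)$ is Polish: the metric $d(h_1,h_2)+d(h_1^{-1},h_2^{-1})$ is complete and gives the same topology as $d$. The same holds for $\mathrm{Homeo}(\widehat{\mathbb C})$. For compact metric $E$, the space $C(E,\widehat{\mathbb C})$ with uniform convergence is Polish.

A subset $A$ of a Polish space $X$ is \emph{analytic}, or $\Sigma^1_1$, if it is the projection of a Borel subset of $X\times Y$ for some Polish $Y$; equivalently, if it is the projection of a closed subset of $X\times\omega^\omega$. It is \emph{coanalytic}, or $\Pi^1_1$, if its complement is analytic. By Souslin's theorem a set that is both is Borel, and $2^\omega$ contains an analytic set that is not Borel. The set $A$ is \emph{$\Sigma^1_1$-complete} if it is $\Sigma^1_1$ and every $\Sigma^1_1$ subset $A'$ of a zero-dimensional Polish space $X'$ is of the form $\phi^{-1}(A)$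 with $\phi:X'\to X$ continuous; $\Pi^1_1$-completeness is defined in the same way. Reductions compose: if $A_0$ is $\Sigma^1_1$-complete, $A$ is $\Sigma^1_1$ and $A_0=\psi^{-1}(A)$ with $\psi$ continuous, then $A$ is $\Sigma^1_1$-complete, and likewise for $\Pi^1_1$.

For compact metric $E$, the \emph{Vietoris topology} on the set $\mathcal K(E)$ of compact subsets of $E$ is generated by the sets $\{K:K\subset G\}$ and $\{K:K\cap G\neq\emptyset\}$ with $G\subset E$ open. It is compact and metrizable. If $G$ is clopen in $E$, then $\{K:K\cap G\ne\emptyset\}$ is clopen, its complement being $\{K:K\subset E\setminus G\}$. We use two theorems.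

\begin{itemize}
\item \emph{Hurewicz} \cite[\S27]{Kechris}: $\{K\in\mathcal K(K_0):K\text{ countable}\}$ is $\Pi^1_1$-complete. So $\mathcal U=\{K\in\mathcal K(K_0):K\text{ uncountable}\}$ is $\Sigma^1_1$-complete.
\item \emph{Lusin} \cite[Thm.~18.11]{Kechris}: if $X,Y$ are Polish and $P\subset X\times Y$ is Borel, then $\{x:\text{there is exactly one } y \text{ with }(x,y)\in P\}$ is $\Pi^1_1$.
\end{itemize}

To answer the Question we need only that $\mathcal U$ is not Borel, and this has a short proof.

\begin{lemma}\label{lem:notborel}
$\mathcal U$ is not a Borel subset of $\mathcal K(K_0)$.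
\end{lemma}

\begin{proof}
Identify $K_0$ with $2^\omega$, and let $N\subset2^\omega$ be the set of sequences with infinitely many $1$'s. The map $(n_0,n_1,\dots)\mapsto0^{n_0}1\,0^{n_1}1\cdots$ is a homeomorphism of $\omega^\omega$ onto $N$, and $2^\omega\setminus N$ is countable. Let $A\subset2^\omega$ be analytic and not Borel, the projection of a closed set $F_0\subset2^\omega\times\omega^\omega$. Using $\omega^\omega\times\omega^\omega\cong\omega^\omega\cong N$, regard $F=F_0\times\omega^\omega$ as a closed subset of $2^\omega\times N$. Its section $F_x$ is uncountable for $x\in A$ and empty otherwise. Let $\overline F$ be the closure of $F$ in $2^\omega\times2^\omega$. Then $\overline F\cap(2^\omega\times N)=F$, so the compact section $\overline F_x$ differs from $F_x$ by a countable set, and $\overline F_x\in\mathcal U$ if and only if $x\in A$.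

The map $x\mapsto\overline F_x$ is Borel. Indeed, for closed $C\subset 2^\omega$ the set $\{x:\overline F_x\cap C\ne\emptyset\}$ is the projection of the compact set $\overline F\cap(2^\omega\times C)$, hence closed. The sets $\{K:K\cap C\ne\emptyset\}$ with $C$ closed generate the Borel sets of $\mathcal K(2^\omega)$, because $\{K\subset G\}$ is the complement of such a set, $\{K\cap G\neq\emptyset\}$ is a countable union of such sets, and the space is second countable. If $\mathcal U$ were Borel, its preimage $A$ would be Borel.
\end{proof}

\subsection{Analysis and plane topology}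
Distances, diameters, lengths and areas of subsets of image spheres are spherical: $ds=2|dw|/(1+|w|^2)$, so that $d(0,\infty)=\pi$ and the sphere has area $4\pi$. The notation $B(p,r)$ always means an open Euclidean disc. A locally uniform limit of holomorphic maps into $\widehat{\mathbb C}$ is holomorphic (near a point, compose with a M\"obius map that makes all maps bounded). We use the following standard facts.

\begin{itemize}
\item \emph{Jordan curve theorem}: the complement of a Jordan curve has two components, and each has the curve as its boundary.
\item \emph{Invariance of domain}: a continuous injective map between surfaces is open.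
\item \emph{Hurwitz}: a locally uniform limit of zero-free (respectively injective) holomorphic functions on a domain is zero-free or identically $0$ (respectively injective or constant).
\item \emph{Reflection}: if $F$ is holomorphic in a half disc $B(it,r)\cap\mathbb H$ and $\operatorname{Re}F\to0$ at each point of the diameter, then $F$ extends holomorphically to $B(it,r)$ and $F(z)=-\overline{F(-\bar z)}$. In particular a holomorphic function on $\mathbb D$ that tends to a constant at each point of an arc of $\mathbb T$ is constant.
\end{itemize}

\section{Solutions, gluing and upper bounds}\label{sec:upper}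

It is convenient to describe weldings without mentioning the curve. A \emph{solution} for $h\in\mathrm{Homeo}(\mathbb T)$ is a pair $(f,g)\in C(\overline{\mathbb D},\widehat{\mathbb C})\times C(\overline{\mathbb D^*},\widehat{\mathbb C})$ such that $f,g$ are injective, $f|_{\mathbb D}$ and $g|_{\mathbb D^*}$ are holomorphic, $f=g\circ h$ on $\mathbb T$, and $f(\mathbb D)\cap g(\mathbb D^*)=\emptyset$.

\begin{lemma}\label{lem:solutions}
The solutions for $h$ are exactly the pairs of conformal maps in the definition of a welding, extended to the closed discs, with $g^{-1}\circ f=h$. In particular $h\in\mathcal W$ if and only if $h$ has a solution.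
\end{lemma}

\begin{proof}
A pair as in the definition is a solution by Carath\'eodory's theorem. Conversely let $(f,g)$ be a solution. Then $\Gamma=f(\mathbb T)=g(\mathbb T)$ is a Jordan curve. The set $f(\mathbb D)$ is connected, open, disjoint from $\Gamma$, and its boundary lies in $f(\overline{\mathbb D})\setminus f(\mathbb D)=\Gamma$. So it is open and closed in $\widehat{\mathbb C}\setminus\Gamma$, hence a component. The same argument applies to $g(\mathbb D^*)$, and the two components are different because they are disjoint.
\end{proof}

The homeomorphisms that we construct come from a Jordan curve whose sides are parametrized by maps that need not be conformal. The next lemma turns the welding problem for them into a problem about homeomorphisms of the sphere. Let $j(z)=1/z$.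

\begin{lemma}[Gluing]\label{lem:glue}
Let $\Lambda$ be a Jordan curve with complementary components $D^+,D^-$, let $F^\pm:\overline{\mathbb D}\to D^\pm\cup\Lambda$ be homeomorphisms with $F^\pm(\mathbb T)=\Lambda$, and let $h=j\circ(F^-)^{-1}\circ F^+|_{\mathbb T}$. The solutions for $h$ are exactly the pairs $(\Psi\circ F^+,\Psi\circ F^-\circ j)$, where $\Psi$ is a homeomorphism of $\widehat{\mathbb C}$ such that $\Psi\circ F^+$ and $\Psi\circ F^-$ are holomorphic on $\mathbb D$.
\end{lemma}

\begin{proof}
Let $\Psi$ be as stated, $f=\Psi\circ F^+$, $g=\Psi\circ F^-\circ j$. These maps are continuous, injective and holomorphic on the open discs, $f(\mathbb D)=\Psi(D^+)$ and $g(\mathbb D^*)=\Psi(D^-)$ are disjoint, and $g\circ h=\Psi\circ F^+=f$ on $\mathbb T$ because $j\circ j=\mathrm{id}$. Conversely let $(f,g)$ be a solution, with curve $\Gamma$. Put $\Psi=f\circ(F^+)^{-1}$ on $D^+\cup\Lambda$ and $\Psi=g\circ j\circ(F^-)^{-1}$ on $D^-\cup\Lambda$. On $\Lambda$ the definitions agree, since $f\circ(F^+)^{-1}=g\circ h\circ(F^+)^{-1}=g\circ j\circ(F^-)^{-1}$. So $\Psi$ is continuous. By Lemma~\ref{lem:solutions} it maps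 $D^+$, $D^-$ and $\Lambda$ bijectively onto the two sides of $\Gamma$ and onto $\Gamma$, so it is a continuous bijection of the sphere, that is, a homeomorphism.
\end{proof}

\begin{proposition}\label{prop:upper}
The set $\mathcal W$ is $\Sigma^1_1$. The set $\mathcal W_1$ is $\Pi^1_1$. The set of injective $\lambda\in C(\mathbb T,\widehat{\mathbb C})$ with conformally removable image is $\Pi^1_1$.
\end{proposition}

\begin{proof}
Let $\mathcal Z$ be the set of triples $(h,f,g)$ in the Polish space $\mathrm{Homeo}(\mathbb T)\times C(\overline{\mathbb D},\widehat{\mathbb C})\times C(\overline{\mathbb D^*},\widehat{\mathbb C})$ such that $(f,g)$ is a solution for $h$. Injectivity of $f$ is a $G_\delta$ condition: it is the intersection over $n$ of the conditions ``$f(x)\ne f(y)$ whenever $d(x,y)\ge1/n$'', each open by compactness of the set of such pairs $(x,y)$; the same holds for $g$. Holomorphy and $f=g\circ h$ are closed conditions. Disjointness means that the compact sets $f(\{|z|\le1-\frac1n\})$ and $g(\{|z|\ge1+\frac1n\})$ are disjoint for every $n$, and each of these conditions is open. So $\mathcal Z$ is Borel, and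 its projection, which is $\mathcal W$ by Lemma~\ref{lem:solutions}, is $\Sigma^1_1$.

Let $\mathcal Z_0$ be the Borel set of $(h,f,g)\in\mathcal Z$ with $f(1)=0$, $f(i)=1$, $f(-1)=\infty$. For every solution $(f,g)$ the points $f(1),f(i),f(-1)$ are distinct, so exactly one M\"obius map $M$ puts $(h,M\circ f,M\circ g)$ in $\mathcal Z_0$. Hence $h\in\mathcal W_1$ if and only if there is exactly one $(f,g)$ with $(h,f,g)\in\mathcal Z_0$, and $\mathcal W_1$ is $\Pi^1_1$ by Lusin's theorem.

The injective $\lambda$ form a $G_\delta$ subset of $C(\mathbb T,\widehat{\mathbb C})$, hence a Polish space $\mathcal J$. Fix a countable base of discs $\Delta$ of $\widehat{\mathbb C}$. The complement of a curve is covered by the basic discs whose closures miss the curve. So $\lambda(\mathbb T)$ is not removable if and only if there is $\Phi\in\mathrm{Homeo}(\widehat{\mathbb C})$ that is not M\"obius and such that for every $\Delta$, either $\overline\Delta\cap\lambda(\mathbb T)\ne\emptyset$ or $\Phi|_\Delta$ is holomorphic. Both alternatives are closed conditions, and being M\"obius, that is, holomorphic on $\widehat{\mathbb C}$, is a closed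 condition. So the non-removable $\lambda$ form the projection of a Borel subset of $\mathcal J\times\mathrm{Homeo}(\widehat{\mathbb C})$.
\end{proof}

\section{A holomorphic step function with small gaps}\label{sec:block}

Three properties of the step function $b_0$ made Example~\ref{ex:model} work: its real part drops by a definite amount from right to left; it vanishes far to the right, so that infinitely many rings can be added; and $z+\int b_0(z-x)\,d\nu(x)$ is injective. The last property should be put in a form that is linear in $b_0$, so that it survives averaging and summation. Such a form is monotonicity: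
\[
\operatorname{Re}\big[(b_0(z)-b_0(w))\overline{(z-w)}\big]\ge0,
\]
the left side being $0$ when $z,w$ lie on the same side of $i\mathbb R$ and $|\operatorname{Re}(z-w)|$ otherwise. We construct a function with the three properties up to an error $\eta$ that is holomorphic across a dense set of gaps.

\begin{proposition}\label{prop:block}
For every $\eta\in(0,1)$ there are $\tau\in(0,1)$, a nonempty closed nowhere dense $2\pi$-periodic set $C\subset\mathbb R$ with $C\cap(-\tau,\tau)=\emptyset$, and a bounded $2\pi i$-periodic holomorphic function $b$ on $O=\mathbb C\setminus iC$ such that: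
\begin{enumerate}
\item[(P1)] $-\frac12\le\operatorname{Re}b\le\eta$ for $\operatorname{Re}z>0$; $\ -1-\eta\le\operatorname{Re}b\le-\frac12$ for $\operatorname{Re}z<0$; $\ |\operatorname{Im}b|\le\eta$;
\item[(P2)] $|b(z)|\le\eta\log\frac1{1-e^{-\operatorname{Re}z}}$ for $\operatorname{Re}z>0$, and $|b(z)+1|\le\eta\log\frac1{1-e^{-|\operatorname{Re}z|}}$ for $\operatorname{Re}z<0$;
\item[(P3)] $\operatorname{Re}\big[(b(z)-b(w))\overline{(z-w)}\big]\ge-\eta|z-w|^2$ for all $z,w\in\mathbb C\setminus i\mathbb R$.
\end{enumerate}
\end{proposition}

The function $b_0+\frac12$ is odd under the reflection $F(z)\mapsto\overline{F(-\bar z)}$. If $b+\frac12$ has the same symmetry and is holomorphic across a gap, then $\operatorname{Re}b=-\frac12$ on the gap. So in $\mathbb H$ we need a harmonic function equal to $-\frac12$ on the gaps and close to $0$ away from the axis. A Green function of the complement of the gaps, divided by twice its Robin constant, has this shape when the Robin constant is large, that is, when the gaps have small capacity.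

We recall the facts. The \emph{energy} of a probability measure $\mu$ on a compact set $F\subset\mathbb C$ is $\iint\log\frac1{|x-y|}\,d\mu(x)\,d\mu(y)$. If some $\mu$ has finite energy (for a circular arc, normalized arc length does), the energy has a minimum $\gamma=\log(1/\operatorname{cap}F)$, attained by the \emph{equilibrium measure} $\mu_F$. Since $|x-y|\le\operatorname{diam}F$, we have $\operatorname{cap}F\le\operatorname{diam}F$ (Euclidean diameter). A measure of finite energy has no atoms. Let $p(w)=\int\log|w-\zeta|\,d\mu_F(\zeta)$. \emph{Frostman's theorem} gives $p\ge-\gamma$ on $\mathbb C$. The function $p+\gamma$ is the Green function with pole $\infty$ of the unbounded complementary component of $F$; it tends to $0$ at regular boundary points, and a boundary point that lies in a nondegenerate component of the boundary is regular \cite[Thm.~4.2.2]{Ransford}.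

\begin{proof}[Proof of Proposition~\ref{prop:block}]
\emph{The gaps.} Put $L=1/\eta>1$ and $\tau=e^{-2(L+1)}$. Let $A_0=\{e^{it}:|t|\le\tau\}$, and for $k\ge1$ let $A_k\subset\mathbb T$ be the closed arc of length $2\exp(-2^{k+1}(L+1))$ centered at $e^{it_k}$, where $(e^{it_k})$ is dense in $\mathbb T$. Let $A_k^\circ$ be the corresponding open arcs and $C=\{t:e^{it}\notin\bigcup_kA_k^\circ\}$. This set is closed, periodic, nowhere dense and disjoint from $(-\tau,\tau)$. It is nonempty because the total length of the arcs is at most $2\sum_{k\ge0}e^{-4(k+1)}<2\pi$. Since the capacity of $A_k$ is at most its length,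
\begin{equation}\label{eq:capsum}
\sum_{k\ge0}\frac1{\log(2/\operatorname{cap}A_k)}\le\sum_{k\ge0}\frac{2^{-k-1}}{L+1}=\frac1{L+1}.
\end{equation}
Reflection requires regular boundary points, so we first use finitely many gaps. Let $F_N=\bigcup_{k\le N}A_k$, with equilibrium measure $\mu=\mu_N$, Robin constant $\gamma=\gamma_N$ and potential $p=p_N$.

\emph{Claim: $\gamma_N\ge L$.} The kernel $k(x,y)=\log(2/|x-y|)$ is nonnegative on $\mathbb T\times\mathbb T$, and $\int k(x,y)\,d\mu(y)\le\gamma+\log2$ for all $x$ by Frostman's theorem. Let $\mu^l=\mu|_{A_l}$ and $m_l=\mu(A_l)$. If $m_l>0$, then $\mu^l/m_l$ is a probability measure on $A_l$, and minimality of the energy and positivity of $k$ give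
\[
m_l^2\log\frac2{\operatorname{cap}A_l}\le\iint k\,d\mu^l\,d\mu^l\le\iint k\,d\mu\,d\mu^l\le(\gamma+\log2)\,m_l .
\]
So $m_l\le(\gamma+\log2)/\log(2/\operatorname{cap}A_l)$. Summing and using \eqref{eq:capsum}, we get $1\le\sum_{l\le N}m_l\le(\gamma+\log2)/(L+1)$, hence $\gamma\ge L+1-\log2\ge L$. Thus $1/\gamma\le\eta$.

\emph{The function on the right half plane.} For $\operatorname{Re}z>0$ put
\[
b_N(z)=\frac1{2\gamma}\int\log(1-\zeta e^{-z})\,d\mu(\zeta)\qquad(\text{principal branch}).
\]
Then $\operatorname{Re}b_N=Q/2\gamma$ with $Q(z)=p(e^z)-\operatorname{Re}z$. As a function of $w=e^z$, $Q$ is harmonic on $\{1<|w|<\infty\}$ and tends to $0$ at $\infty$, so it is harmonic on $\mathbb D^*$; and $\liminf Q\ge-\gamma$ as $|w|\to1$ because $p\ge-\gamma$. By the minimum principle $Q\ge-\gamma$. For $|q|<1$ we have $\log|1-q|\le\log2$, $|\arg(1-q)|\le\frac\pi2$ and $|\log(1-q)|\le\sum_{n\ge1}|q|^n/n=\log\frac1{1-|q|}$. With $q=\zeta e^{-z}$ this gives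
\[
-\frac12\le\operatorname{Re}b_N\le\frac{\log2}{2\gamma}\le\eta,\qquad|\operatorname{Im}b_N|\le\frac\pi{4\gamma}\le\eta,\qquad|b_N(z)|\le\eta\log\frac1{1-e^{-\operatorname{Re}z}} .
\]
Moreover $b_N'=\frac1{2\gamma}\int\frac q{1-q}\,d\mu$ and $\operatorname{Re}\frac q{1-q}=\operatorname{Re}\frac1{1-q}-1>-\frac12$, so $\operatorname{Re}b_N'\ge-\frac1{4\gamma}\ge-\eta$.

\emph{Reflection.} For $\operatorname{Re}z<0$ put $b_N(z)=-1-\overline{b_N(-\bar z)}$. Then
\[
\operatorname{Re}b_N(z)=-1-\operatorname{Re}b_N(-\bar z),\qquad\operatorname{Im}b_N(z)=\operatorname{Im}b_N(-\bar z),\qquad b_N'(z)=\overline{b_N'(-\bar z)},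
\]
so (P1) and (P2) hold for $b_N$ off $i\mathbb R$, and $\operatorname{Re}b_N'\ge-\eta$ there. The set $F_N\ne\mathbb T$ is a finite union of nondegenerate arcs, its complement is connected, and all its points are regular. Hence $\operatorname{Re}b_N+\frac12=(p(e^z)+\gamma-\operatorname{Re}z)/2\gamma\to0$ as $z\to it$ in $\mathbb H$ whenever $e^{it}\in F_N$. Since $b_N(z)+\frac12=-\overline{(b_N(-\bar z)+\frac12)}$, the reflection principle shows that $b_N$ extends holomorphically to $O_N=\mathbb C\setminus\{it:e^{it}\notin\bigcup_{k\le N}A_k^\circ\}$.

\emph{Property (P3) for $b_N$.} If $z',w'$ lie in the same open half plane and $z'-w'=\alpha(z-w)$ with $\alpha\ge0$, then integration of $b_N'$ along $[w',z']$ gives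
\begin{equation}\label{eq:seg}
\operatorname{Re}\big[(b_N(z')-b_N(w'))\overline{(z-w)}\big]=\alpha|z-w|^2\int_0^1\operatorname{Re}b_N'\big(w'+s(z'-w')\big)\,ds\ge-\eta\alpha|z-w|^2 .
\end{equation}
With $z'=z$, $w'=w$ this is (P3) for points on the same side. Since (P3) is symmetric in $z,w$, it remains to treat $\operatorname{Re}z>0>\operatorname{Re}w$. Let $it_0$ be the point where $[w,z]$ meets $i\mathbb R$, and $z_\epsilon=it_0+\epsilon(z-w)$, $w_\epsilon=it_0-\epsilon(z-w)$ for small $\epsilon>0$. By \eqref{eq:seg} the segments $[z_\epsilon,z]$ and $[w,w_\epsilon]$ contribute at least $-\eta|z-w|^2$ in total, since their factors $\alpha$ add up to $1-2\epsilon$. The remaining term is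
\[
\operatorname{Re}[b_N(z_\epsilon)-b_N(w_\epsilon)]\operatorname{Re}(z-w)+\operatorname{Im}[b_N(z_\epsilon)-b_N(w_\epsilon)]\operatorname{Im}(z-w).
\]
The first summand is nonnegative: by (P1) the jump has the right sign, $\operatorname{Re}b_N(z_\epsilon)\ge-\frac12\ge\operatorname{Re}b_N(w_\epsilon)$. In the second, $\operatorname{Im}b_N(w_\epsilon)=\operatorname{Im}b_N(-\overline{w_\epsilon})$, and both $z_\epsilon$ and $-\overline{w_\epsilon}$ tend to $it_0$ in $\mathbb H$. For $\zeta\ne e^{it_0}$ the bounded function $\arg(1-\zeta e^{-z})$ has a limit as $z\to it_0$ in $\mathbb H$, and $\mu$ has no atom at $e^{it_0}$. By dominated convergence $\operatorname{Im}b_N=\frac1{2\gamma}\int\arg(1-\zeta e^{-z})\,d\mu$ has a limit at $it_0$, so the second summand tends to $0$ as $\epsilon\to0$.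

\emph{The limit.} The open sets $O_N$ increase to $O$, and the functions $b_m$, $m\ge N$, are holomorphic on $O_N$ and bounded there by $1+2\eta$, by (P1) and continuity. By Montel's theorem and a diagonal argument a subsequence converges locally uniformly on $O$ to a holomorphic function $b$. The bound, the periodicity and (P1)--(P3) are pointwise non-strict inequalities or identities and pass to the limit.
\end{proof}

We now average translates of $b$, as in Example~\ref{ex:model}.

\begin{lemma}[Averaging]\label{lem:average}
Let $\eta,C,b$ be as in Proposition~\ref{prop:block}, let $\nu$ be a Borel probability measure without atoms on a compact set $X\subset\mathbb R$, and let $V(z)=\int b(z-x)\,d\nu(x)$. Then: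
\begin{enumerate}
\item[(V1)] $V$ is continuous, bounded and $2\pi i$-periodic on $\mathbb C$, and holomorphic off the closed set $X+iC$;
\item[(V2)] $\operatorname{Re}V\le\eta$ on $\mathbb C$, and $\operatorname{Re}V(z)\le-\frac12$ if $\operatorname{Re}z<\min X$;
\item[(V3)] for $\rho>0$, $|V(z)|\le\eta\log\frac1{1-e^{-\rho}}$ if $\operatorname{Re}z\ge\max X+\rho$, and $|V(z)+1|\le\eta\log\frac1{1-e^{-\rho}}$ if $\operatorname{Re}z\le\min X-\rho$;
\item[(V4)] $\operatorname{Re}\big[(V(z)-V(w))\overline{(z-w)}\big]\ge-\eta|z-w|^2$ for all $z,w\in\mathbb C$.
\end{enumerate}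
\end{lemma}

\begin{proof}
The integrand is defined, bounded and continuous in $x$ for $x\ne\operatorname{Re}z$, that is, for $\nu$-almost every $x$; here and in the next sentence we use that $\nu$ has no atoms. If $z_k\to z$, then $b(z_k-x)\to b(z-x)$ for all $x$ outside the countable set $\{\operatorname{Re}z,\operatorname{Re}z_1,\dots\}$, so $V(z_k)\to V(z)$ by dominated convergence. If $\Delta$ is a disc that misses $X+iC$, then $z-x\in O$ for $(z,x)\in\Delta\times X$, so $b(z-x)$ is continuous and bounded on $\Delta\times X$ and holomorphic in $z$; by Fubini's theorem the integral of $V$ over every triangle in $\Delta$ vanishes, and Morera's theorem applies. Properties (V2), (V3) and (V4) follow by integrating (P1), (P2) and (P3) over $x\ne\operatorname{Re}z,\operatorname{Re}w$; for (V3) note that $\log\frac1{1-e^{-\rho}}$ decreases in $\rho$.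
\end{proof}

\begin{lemma}\label{lem:cylinder}
Let $\alpha\in\{0,-\infty\}$ and $P=\{\operatorname{Re}z>\alpha\}$. Let $\varphi:P\to\mathbb C$ be continuous with $\varphi(z+2\pi i)=\varphi(z)+2\pi i$ and $\operatorname{Re}[(\varphi(z)-\varphi(w))\overline{(z-w)}]\ge c|z-w|^2$ for some $c>0$. Suppose that $\operatorname{Re}\varphi\to+\infty$ as $\operatorname{Re}z\to+\infty$ and $\operatorname{Re}\varphi\to-\infty$ as $\operatorname{Re}z\to\alpha$. Then $\Phi(e^z)=e^{\varphi(z)}$ defines a homeomorphism of $\{e^\alpha<|w|<\infty\}$ onto $\mathbb C\setminus\{0\}$, with $\Phi(w)\to\infty$ as $w\to\infty$ and $\Phi(w)\to0$ as $|w|\to e^\alpha$.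
\end{lemma}

\begin{proof}
The map $\Phi$ is well defined and continuous, and the limits follow from $|\Phi(e^z)|=e^{\operatorname{Re}\varphi(z)}$. By Cauchy--Schwarz $|\varphi(z)-\varphi(w)|\ge c|z-w|$, so $\varphi$ is injective. If $\Phi(e^z)=\Phi(e^w)$, then $\varphi(z)=\varphi(w)+2\pi ik=\varphi(w+2\pi ik)$ for some integer $k$, so $z=w+2\pi ik$. Thus $\Phi$ is injective, and open by invariance of domain. The limits show that preimages of compact subsets of $\mathbb C\setminus\{0\}$ are compact, so the image is closed in $\mathbb C\setminus\{0\}$. Being open and closed, it is all of $\mathbb C\setminus\{0\}$.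
\end{proof}

\section{Arcs through product sets}\label{sec:arcs}

The exceptional set is now a product of two totally disconnected sets, and an arc can pass through it. The arc must depend continuously on $K$, so we build it from finite data: a fixed tree of small rectangles, and the record of which rectangles $K$ reaches. For a closed rectangle $R=I\times J\subset\mathbb R^2=\mathbb C$ let $p_R,q_R$ be the midpoints of its left and right sides.

\begin{lemma}\label{lem:arcs}
Let $Q$ be a closed rectangle and $X,Y\subset\mathbb R$ nonempty compact totally disconnected sets with $X\times Y\subset\operatorname{int}Q$. There are injective continuous maps $\sigma_K:[0,1]\to Q$, $K\in\mathcal K(X)$, with $\sigma_K(0)=p_Q$, $\sigma_K(1)=q_Q$ and $\sigma_K((0,1))\subset\operatorname{int}Q$, such that $\sigma_K([0,1])$ is the union of $K\times Y$ and countably many compact line segments, and $K\mapsto\sigma_K\in C([0,1],\mathbb C)$ is continuous.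
\end{lemma}

\begin{proof}
\emph{The tree of rectangles.} Write $Q=I_0\times J_0$ and $\mathcal I_0=\{I_0\}$. We construct finite families $\mathcal I_m$, $m\ge1$, of disjoint nondegenerate closed intervals of length at most $2^{-m}$, each meeting $X$, whose interiors cover $X$, each member of $\mathcal I_{m+1}$ lying in the interior of a member of $\mathcal I_m$. Let $I\in\mathcal I_m$. Then $X\cap I$ is a compact subset of $\operatorname{int}I$. Since $X$ contains no interval, we can choose finitely many division points in $\operatorname{int}I\setminus X$ with consecutive distances at most $2^{-m-1}$, the first to the left and the last to the right of $X\cap I$. Discard the intervals between consecutive points that miss $X$, and shrink each of the others at both ends, keeping its intersection with $X$ in its interior. These are the \emph{children} of $I$, and $\mathcal I_{m+1}$ consists of all children of members of $\mathcal I_m$. The same construction for $Y$ and $J_0$ gives families $\mathcal J_m$. The \emph{rectangles of level $m$} are the $I\times J$ with $I\in\mathcal I_m$, $J\in\mathcal J_m$; distinct ones are disjoint,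 and the children of $I\times J$ are the products of children. Two rectangles of any levels are nested or disjoint. Given $K$, call $I$ and $I\times J$ \emph{active} if $I\cap K\ne\emptyset$. An active rectangle has an active child, since a point of $K\cap I$ lies in a child of $I$, and $J$ has a child.

\emph{Connecting arcs.} Let $R=I\times J$ be active, $I=[\alpha,\beta]$. Let $[\alpha_1,\beta_1],\dots,[\alpha_k,\beta_k]$ be the active children of $I$ from left to right (the \emph{columns}), and let $J_1,\dots,J_l$ be the children of $J$ from bottom to top. Let $y_1<\dots<y_l$ and $y_*$ be the midpoints of $J_1,\dots,J_l$ and $J$, and $g_s$ the midpoint of the gap between $J_s$ and $J_{s+1}$. Let $x_0,\dots,x_k$ be the midpoints of the intervals $[\alpha,\alpha_1],[\beta_1,\alpha_2],\dots,[\beta_k,\beta]$ (the \emph{lanes}), and $\delta$ a quarter of the smallest of their lengths. Enumerate the $p=kl$ active children of $R$ column by column from left to right, and from bottom to top in each column, as $R_1,\dots,R_p$. Join $p_R$ to $p_{R_1}$, each $q_{R_i}$ to $p_{R_{i+1}}$, and $q_{R_p}$ to $q_R$ by the polygonal arcs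 with the following vertices (Figure~\ref{fig:arcs}):
\begin{itemize}
\item first arc: $(\alpha,y_*),(x_0,y_*),(x_0,y_1),(\alpha_1,y_1)$;
\item in column $r$, for $1\le s<l$: $(\beta_r,y_s),(\beta_r+\delta,y_s),(\beta_r+\delta,g_s),(\alpha_r-\delta,g_s),(\alpha_r-\delta,y_{s+1}),(\alpha_r,y_{s+1})$;
\item from column $r$ to column $r+1$: $(\beta_r,y_l),(x_r,y_l),(x_r,y_1),(\alpha_{r+1},y_1)$;
\item last arc: $(\beta_k,y_l),(x_k,y_l),(x_k,y_*),(\beta,y_*)$.
\end{itemize}
In order, these are the \emph{connecting arcs} $c_0,\dots,c_p$ of $R$. Each is simple and, apart from its endpoints, lies in $\operatorname{int}R\setminus\bigcup_iR_i$. They are pairwise disjoint. The arcs of the first, third and fourth kind lie over different lanes. The arcs of column $r$ lie in the strip $\alpha_r-\delta\le x\le\beta_r+\delta$, and these strips are disjoint. The $s$-th arc of a column has heights in $[y_s,y_{s+1}]$, at height $y_s$ it lies to the right of the column and at height $y_{s+1}$ to the left, so two arcs of one column are disjoint. Finally, a lane arc enters the strip of a column only at height $y_l$ on the right of the column or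 at height $y_1$ on the left, where no arc of the column lies. The arcs depend only on $R$ and on the set of its active children.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) rectangle (10,4);
\foreach \x in {2.4,6.2}{
  \filldraw[fill=gray!20] (\x,0.5) rectangle (\x+1.4,1.3);
  \filldraw[fill=gray!20] (\x,1.9) rectangle (\x+1.4,3.5);
  \draw[very thick] (\x+1.4,0.9)--(\x+2,0.9)--(\x+2,1.6)--(\x-0.6,1.6)--(\x-0.6,2.7)--(\x,2.7);}
\draw[very thick] (0,2)--(1.2,2)--(1.2,0.9)--(2.4,0.9);
\draw[very thick] (3.8,2.7)--(5,2.7)--(5,0.9)--(6.2,0.9);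
\draw[very thick] (7.6,2.7)--(8.8,2.7)--(8.8,2)--(10,2);
\node at (3.1,0.9) {$R_1$}; \node at (3.1,2.7) {$R_2$};
\node at (6.9,0.9) {$R_3$}; \node at (6.9,2.7) {$R_4$};
\node[left] at (0,2) {$p_R$}; \node[right] at (10,2) {$q_R$};
\end{tikzpicture}
\caption{A rectangle $R$ with four active children in two columns, and five disjoint connecting arcs. The path enters each child at the midpoint of its left side and leaves at the midpoint of its right side; inside each child the construction is repeated.}
\label{fig:arcs}
\end{figure}

\emph{Parametrization.} If $K=\emptyset$, all paths below are the segment $[p_Q,q_Q]$ at constant speed. Otherwise assign $[0,1]$ to $Q$, and proceed by induction on the level. An interval assigned to an active $R$ with $p$ active children is divided into $2p+1$ equal closed intervals; the odd ones are mapped onto $c_0,\dots,c_p$ at constant speed, and the even ones are assigned to $R_1,\dots,R_p$. Let $\sigma_K^{(m)}$ be the path obtained after $m$ steps by mapping each interval assigned to a rectangle $R$ of level $m$ onto $[p_R,q_R]$ at constant speed. It is continuous, and the endpoints of an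 interval assigned to $R$ go to $p_R,q_R$ at all later steps. The paths $\sigma_K^{(m)}$ and $\sigma_K^{(m+1)}$ differ only on intervals assigned to rectangles $R$ of level $m$, where both lie in $R$. So $|\sigma_K^{(m+1)}-\sigma_K^{(m)}|\le2^{1-m}$ for $m\ge1$, and $\sigma_K=\lim_m\sigma_K^{(m)}$ is continuous, with convergence uniform in $K$. The path $\sigma_K^{(m)}$ depends only on which members of $\mathcal I_1,\dots,\mathcal I_m$ meet $K$. Since $I\cap X=\operatorname{int}I\cap X$ is clopen in $X$, this record is locally constant on $\mathcal K(X)$. Hence $K\mapsto\sigma_K$ is a uniform limit of locally constant maps, and is continuous.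

\emph{The image.} Let $K\ne\emptyset$. Assigned intervals of level $m$ are disjoint, have length at most $3^{-m}$, and each one of level $m+1$ lies in the interior of one of level $m$. A parameter that lies in an assigned interval of level $m$ but in none of level $m+1$ lies in the parameter interval of a connecting arc (\emph{first type}). Otherwise it lies in assigned intervals of all levels (\emph{second type}), and then in their interiors, so it is not of the first type. A parameter of the second type is mapped to the intersection of a nested sequence of active rectangles, a point $(x,y)$ within $2^{-m}$ of $K$ in $x$ and of $Y$ in $y$ for all $m$, so a point of $K\times Y$. Conversely a point of $K\times Y$ lies in one rectangle of each level; these are active and nested, and the intersection of their assigned intervals is a parameter mapped to the point. So the image is the union of $K\times Y$ and the connecting arcs. It lies in $\operatorname{int}Q$ apart from $p_Q$ and $q_Q$.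

\emph{Injectivity.} Each connecting arc is parametrized injectively. Let $c\ne c'$ be connecting arcs of $R$ and $R'$. If $R=R'$ or $R\cap R'=\emptyset$, they are disjoint. If $R'$ is a child of $R$, then $c\cap c'\subset c\cap R'\subset\{p_{R'},q_{R'}\}$; only the arc of $R$ that ends at $p_{R'}$ and the first arc of $R'$ contain $p_{R'}$, and both take this value at the left endpoint of the interval assigned to $R'$; the point $q_{R'}$ is treated the same way with the last arc of $R'$ and the right endpoint. If $R'$ is a deeper descendant, it lies in the interior of an active child of $R$, which $c$ avoids. A point of $K\times Y\cap R$ lies in the interior of an active child of $R$, so it is on no connecting arc of $R$. Two parameters of the second type lie in different assigned intervals of some level and are mapped into disjoint rectangles.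
\end{proof}

\section{Riemann maps for a continuous family of curves}\label{sec:riemann}

We collapse $B$ by the map $\kappa_0:\widehat{\mathbb C}\to\widehat{\mathbb C}$ given by $\kappa_0=0$ on $B$, $\kappa_0(re^{iv})=(r-1)e^{iv}$ for $r\ge1$, and $\kappa_0(\infty)=\infty$. It is continuous and restricts to a homeomorphism of $U$ onto $\widehat{\mathbb C}\setminus\{0\}$. On $\{1<|w|<\infty\}$ it multiplies spherical lengths by at most $3$: at $|w|=r$ its Euclidean radial and tangential stretch factors are $1$ and $(r-1)/r$, and $1+r^2\le3(1+(r-1)^2)$ because $2r^2-6r+5$ has negative discriminant.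

The domains $\Omega^\pm$ that we need are not Jordan domains, so Carath\'eodory's theorem does not apply to their Riemann maps; only their images under $\kappa_0$ are Jordan domains. We therefore repeat the length-area proof for the composition with $\kappa_0$, uniformly in the parameter. The statement also covers the case without collapsing, which is used for Theorem~\ref{thm:second}. Let $a_\pm=\pm ie^2$.

\begin{proposition}\label{prop:riemann}
Let $\kappa$ be $\kappa_0$ or the identity. Let $K\mapsto\lambda_K$ be a continuous map from $\mathcal K(K_0)$ to $C(\mathbb T,\widehat{\mathbb C})$ with each $\lambda_K$ injective and $0,\infty\in\Lambda_K:=\lambda_K(\mathbb T)$. Suppose that the complementary components of $\Lambda_K$ are labeled $D_K^\pm$ so that $\Omega_K^\pm:=\kappa^{-1}(D_K^\pm)\supset B(a_\pm,1)$ for all $K$. Let $f_K^\pm:\mathbb D\to\Omega_K^\pm$ be the conformal map onto $\Omega_K^\pm$ with $f_K^\pm(0)=a_\pm$, $(f_K^\pm)'(0)>0$, and $F_K^\pm=\kappa\circ f_K^\pm$. Then: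
\begin{enumerate}
\item[(a)] $F_K^\pm$ extends continuously to $\overline{\mathbb D}$, with $F^\pm_K(\mathbb T)=\Lambda_K$;
\item[(b)] $K\mapsto F_K^\pm\in C(\overline{\mathbb D},\widehat{\mathbb C})$ is continuous;
\item[(c)] if $F_K^\pm$ is not injective on $\overline{\mathbb D}$, then $\kappa=\kappa_0$ and $F_K^\pm=0$ on a nondegenerate arc of $\mathbb T$;
\item[(d)] if all $F_K^\pm$ are injective, they are homeomorphisms onto $D_K^\pm\cup\Lambda_K$, and $K\mapsto h_K=j\circ(F_K^-)^{-1}\circ F_K^+|_{\mathbb T}$ is a continuous map into $\mathrm{Homeo}(\mathbb T)$.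
\end{enumerate}
\end{proposition}

Since $0,\infty\notin D_K^\pm$, the map $\kappa$ is a homeomorphism of $\Omega_K^\pm\subset\mathbb C$ onto the Jordan domain $D_K^\pm$. So $\Omega_K^\pm$ is simply connected, $f_K^\pm$ exists and is unique, and $F_K^\pm$ is a homeomorphism of $\mathbb D$ onto $D_K^\pm$. The proof uses one topological observation several times.

\begin{lemma}\label{lem:cut}
Let $\Lambda$ be a Jordan curve and $D$ a component of its complement. Let $c\subset D$ be the image of an injective continuous map on $(0,1)$ with limits $e_1,e_2\in\Lambda$ at the ends. Let $\beta\subset\Lambda$ be a closed subarc with endpoints $e_1,e_2$, where $\beta=\{e_1\}$ if $e_1=e_2$, and let $Y$ be the component of the complement of the Jordan curve $\Sigma=c\cup\beta$ that does not contain the connected set $\Lambda\setminus\beta$. Then $Y$ is a component of $D\setminus c$, $\partial Y=\Sigma$ and $\overline Y\cap\Lambda=\beta$.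
\end{lemma}

\begin{proof}
We have $\partial Y=\Sigma$ and $Y\cap\Lambda=\emptyset$, so $\overline Y\cap\Lambda=\Sigma\cap\Lambda=\beta$. The set $Y$ meets the open set $D$ because $c\subset\partial Y\cap D$; being connected and disjoint from $\Lambda$, it lies in $D\setminus c$. Its boundary is disjoint from $D\setminus c$, so it is open and closed there.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:riemann}]
The hypotheses are symmetric in the signs, so for (a)--(c) we treat the sign $+$ and drop it: $f_K,F_K,\Omega_K,D_K$, $a=a_+$. Since $\Omega_K$ misses $B(a_-,1)$, the functions $\psi_K=1/(f_K-a_-)$ satisfy $|\psi_K|\le1$. The M\"obius map $M(w)=1/(w-a_-)$ is bi-Lipschitz for the spherical metric.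

\emph{Step 1: a uniform modulus for the curves.} Let $\omega(\epsilon)$ be the supremum, over all $K$ and all $e_1,e_2\in\Lambda_K$ with $d(e_1,e_2)\le\epsilon$, of the smaller of the diameters of the two subarcs of $\Lambda_K$ between $e_1$ and $e_2$. Then $\omega(\epsilon)\to0$ as $\epsilon\to0$. Otherwise, by compactness of $\mathcal K(K_0)$ and $\mathbb T$, there are $K_i\to K$, $s_i\to s$, $t_i\to t$ with $d(\lambda_{K_i}(s_i),\lambda_{K_i}(t_i))\to0$ and both subarcs of diameter at least some $c>0$. Then $\lambda_K(s)=\lambda_K(t)$, so $s=t$; the shorter parameter arc between $s_i$ and $t_i$ shrinks to $s$, and its image under $\lambda_{K_i}$ has diameter tending to $0$ by uniform convergence, a contradiction.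

\emph{Step 2: oscillation near $\mathbb T$.} Let $\zeta\in\mathbb T$, $0<\delta<\frac1{16}$, and let $\ell(r)$ be the spherical length of $f_K(\mathbb D\cap\partial B(\zeta,r))$. The arc $\mathbb D\cap\partial B(\zeta,r)$ has Euclidean length at most $\pi r$. With $f^\#=2|f_K'|/(1+|f_K|^2)$, Cauchy--Schwarz gives $\ell(r)^2\le\pi r\int(f^\#)^2|dz|$, the integral being over that arc. Hence $\int_\delta^{\sqrt\delta}\ell(r)^2\,dr/r\le\pi\cdot4\pi$. Since $\int_\delta^{\sqrt\delta}dr/r=\frac12\log(1/\delta)$, there is $r\in(\delta,\sqrt\delta)$ with $\ell(r)^2\le8\pi^2/\log(1/\delta)$, and $c=F_K(\mathbb D\cap\partial B(\zeta,r))$ has length at most $\epsilon:=3\sqrt8\,\pi/\sqrt{\log(1/\delta)}$. An arc of finite length has limits $e_1,e_2$ at its ends. They lie in $\partial D_K=\Lambda_K$, because $F_K$ is a homeomorphism of $\mathbb D$ onto $D_K$, and $d(e_1,e_2)\le\epsilon$. Take $\beta$ of diameter at most $\omega(\epsilon)$ and $\Sigma,Y$ as in Lemma~\ref{lem:cut}. Then $\Sigma$ lies in the closed spherical disc $\Delta$ with center $e_1$ and radius $\epsilon'=\epsilon+\omega(\epsilon)$.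

The open neighborhood $\kappa(B(a,1))$ of $\kappa(a)$ is disjoint from every $\Lambda_K$. So for $\delta$ small, independently of $K$ and $\zeta$, we have $\kappa(a)\notin\Delta$ and $\epsilon'<\pi/2$. The connected set $\widehat{\mathbb C}\setminus\Delta$ lies in one component of the complement of $\Sigma$. If this were $Y$, then $\Lambda_K\subset\Delta$ and $\pi=d(0,\infty)\le2\epsilon'<\pi$. So $Y\subset\Delta$, and $F_K(0)=\kappa(a)\notin Y$. The components of $D_K\setminus c$ are the images of $\mathbb D\cap B(\zeta,r)$ and $\mathbb D\setminus\overline{B(\zeta,r)}$, and the second contains $F_K(0)$. Hence $Y=F_K(\mathbb D\cap B(\zeta,r))$, and $F_K$ has oscillation at most $2\epsilon'$ on $\mathbb D\cap B(\zeta,\delta)$.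

\emph{Step 3: proof of (a).} If $|z-z'|<\delta/2$ and one of the points, say $z$, has modulus greater than $1-\delta/2$, both lie in $B(z/|z|,\delta)$ and Step 2 applies. On $\{|z|\le1-\delta/2\}$ the bounded functions $\psi_K$ are equicontinuous by Cauchy's estimate, hence so are the maps $F_K=\kappa\circ M^{-1}\circ\psi_K$. So $\{F_K\}$ is uniformly equicontinuous on $\mathbb D$ and extends to an equicontinuous family on $\overline{\mathbb D}$. As in Step 2, $F_K(\mathbb T)\subset\Lambda_K$. The compact set $F_K(\overline{\mathbb D})$ contains $D_K$, hence $\Lambda_K$, and points of $\Lambda_K$ have no preimage in $\mathbb D$; so $F_K(\mathbb T)=\Lambda_K$.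

\emph{Step 4: proof of (b).} Let $K_i\to K$. By the Arzel\`a--Ascoli and Montel theorems every subsequence has a further one along which $F_{K_i}\to F$ uniformly on $\overline{\mathbb D}$ and $\psi_{K_i}\to\psi$ locally uniformly on $\mathbb D$. Put $f=M^{-1}\circ\psi$; then $\kappa\circ f=F$ on $\mathbb D$ and $f(0)=a$. It suffices to show $f=f_K$, for then $F=F_K$ and the whole sequence converges. The Schwarz lemma for $f_{K_i}^{-1}:B(a,1)\to\mathbb D$ gives $f_{K_i}'(0)\ge1$, so $f'(0)\ge1$. Thus $\psi$ is not constant, and $f$ is injective by Hurwitz's theorem.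

We claim that $\kappa\circ f$ omits every $e=\lambda_K(s)\in\Lambda_K$ on $\mathbb D$. If $\kappa=\kappa_0$ and $e=0$, then $|f|\ge1$ as a limit, and $|f|>1$ because $f$ is open. In all other cases $\kappa^{-1}$ is defined and continuous near $e$, the points $w_i=\kappa^{-1}(\lambda_{K_i}(s))$ converge to $w=\kappa^{-1}(e)$, and $w_i\notin\Omega_{K_i}\cup B(a_-,1)$. The functions $\psi_{K_i}-M(w_i)$ are zero-free and converge to the nonconstant function $\psi-M(w)$, which is zero-free by Hurwitz's theorem. So $f(\mathbb D)$ is a connected subset of $\Omega_K^+\cup\Omega_K^-$ containing $a$, that is, $f(\mathbb D)\subset\Omega_K$.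

For $\zeta\in\mathbb T$ write $F_{K_i}(\zeta)=\lambda_{K_i}(s_i)$; along a subsequence $s_i\to s$, so $F(\zeta)=\lambda_K(s)$. Thus $F(\mathbb T)\subset\Lambda_K$, and $f(z)$ leaves every compact subset of $\Omega_K$ as $|z|\to1$. Hence $f(\mathbb D)$ is closed in $\Omega_K$ as well as open, $f$ is onto, and $f=f_K$ by uniqueness.

\emph{Step 5: proof of (c).} Since $F_K$ is injective on $\mathbb D$ and $F_K(\mathbb D)\cap F_K(\mathbb T)=\emptyset$, failure of injectivity means $F_K(\zeta_1)=F_K(\zeta_2)=e$ with $\zeta_1\ne\zeta_2$ in $\mathbb T$. Apply Lemma~\ref{lem:cut} to $c=F_K([0,\zeta_1)\cup[0,\zeta_2))$ and $\beta=\{e\}$. One of the two sectors is mapped onto $Y$, and $\overline Y\cap\Lambda_K=\{e\}$, so $F_K=e$ on the arc $A\subset\mathbb T$ that bounds this sector. Unless $\kappa=\kappa_0$ and $e=0$, the map $\kappa^{-1}$ is continuous near $e$, so $\psi_K$ tends to the constant $M(\kappa^{-1}(e))$ at each point of $A$ and is constant, which is false.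

\emph{Step 6: proof of (d).} A continuous bijection of compact Hausdorff spaces is a homeomorphism, so $h_K\in\mathrm{Homeo}(\mathbb T)$ by (a). If $K_i\to K$ but $h_{K_i}\not\to h_K$ uniformly, then along a subsequence there are $\zeta_i\to\zeta$ with $h_{K_i}(\zeta_i)\to\xi\ne h_K(\zeta)$. From $F_{K_i}^-(1/h_{K_i}(\zeta_i))=F_{K_i}^+(\zeta_i)$ and (b) we get $F_K^-(1/\xi)=F_K^+(\zeta)=F_K^-(1/h_K(\zeta))$, contradicting injectivity.
\end{proof}

\section{The curves $\Lambda_K$ and the homeomorphisms $h_K$}\label{sec:curves}

Fix $\eta_n=2^{-n-2}$ for $n\ge1$, so that $\sum_n\eta_n=\frac14$, and let $\tau_n,C_n,b_n$ be given by Proposition~\ref{prop:block} for $\eta_n$. Put $Y_n=C_n\cap[0,2\pi]$, a nonempty compact totally disconnected subset of $[\tau_n,2\pi-\tau_n]$ with $C_n=Y_n+2\pi\mathbb Z$. In this section $\kappa=\kappa_0$. We describe subsets of $\{1<|w|<\infty\}$ by the coordinates $u>0$ and $v\in\mathbb R/2\pi\mathbb Z$; a condition such as $0<v-t<\pi$ means that the class $v-t$ has a representative in $(0,\pi)$.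

\subsection*{The curves}
Each dyadic ring $2^{-n}\le u<2^{1-n}$ contains a part where the curve turns and a part where it passes through a product set (Figure~\ref{fig:ring}). For $n\ge1$ let
\[
S_n=\big[2^{-n},\tfrac98 2^{-n}\big],\qquad P_n=\big[\tfrac{19}{16}2^{-n},\tfrac{15}8 2^{-n}\big],\qquad J_n=\big[\tfrac54 2^{-n},\tfrac74 2^{-n}\big]\subset\operatorname{int}P_n .
\]
The intervals $S_n,P_n$ are pairwise disjoint and lie in $(0,1)$. Let $\theta_n:[0,1]\to J_n$ be the increasing affine bijection and $Q_n=P_n\times[\frac{\tau_n}2,2\pi-\frac{\tau_n}2]$. Then $\theta_n(K_0)\times Y_n\subset\operatorname{int}Q_n$, the midpoints $p_{Q_n},q_{Q_n}$ have $v=\pi$, and $\exp$ is injective on $Q_n$. For $K\in\mathcal K(K_0)$ let $\sigma_{n,K}$ be the arc of Lemma~\ref{lem:arcs} for $Q_n$, $X=\theta_n(K_0)$, $Y=Y_n$ and the compact set $\theta_n(K)$. On $S_n$ write $u=2^{-n}(1+\frac s8)$ with $s\in[0,1]$. Let $t(u)=2\pi s$ on each $S_n$ and $t(u)=0$ elsewhere; this is continuous modulo $2\pi$. Define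
\begin{itemize}
\item $\Gamma^0=\{v=t(u)\}$, $0<u<\infty$;
\item $\Gamma^1_K=\{v=\pi+t(u),\ u\notin\bigcup_nP_n\}\cup\bigcup_n\exp(\sigma_{n,K}([0,1]))$;
\item $\Gamma_K=\Gamma^0\cup\Gamma_K^1$, $\quad\Lambda_K=\kappa(\Gamma_K)\cup\{0,\infty\}$, $\quad E_K=\bigcup_n\exp(\theta_n(K)+iY_n)$.
\end{itemize}
The curves $\Gamma^0$ and $\Gamma_K^1$ are disjoint: over $P_n$ the first is $\{v=0\}$, which passes through the gap $(-\tau_n,\tau_n)$ of $C_n$ and misses $Q_n$. By Lemma~\ref{lem:arcs} and the definition of $t$,
\begin{equation}\label{eq:structure}
\Gamma_K\text{ is the union of }E_K\text{ and the images under }\exp\text{ of countably many compact segments.}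
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\filldraw[fill=gray!15,draw=gray] (4,0.4) rectangle (9,3.6);
\draw[dotted] (1,0)--(3,0) (1,4)--(3,4);
\draw[ultra thick] (0,0)--(1,0)--(3,4)--(10,4) (0,4)--(1,4) (3,0)--(10,0);
\draw[thick] (0,2)--(1,2)--(2,4) (2,0)--(3,2)--(4,2) (9,2)--(10,2);
\draw[dashed] (1,2)--(3,2);
\node at (1.6,2.3) {$\chi_n^+$}; \node at (2.4,1.7) {$\chi_n^-$};
\node at (0.5,1) {$+$}; \node at (0.5,3) {$-$};
\node at (3.5,1) {$+$}; \node at (3.5,3) {$-$};
\node at (6.5,2) {$\sigma_{n,K}\subset Q_n$};
\node[left] at (0,0) {$v=0$}; \node[left] at (0,2) {$v=\pi$}; \node[left] at (0,4) {$v=2\pi$};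
\draw[|-|] (1,-0.4)--node[below] {$S_n$}(3,-0.4);
\draw[|-|] (4,-0.4)--node[below] {$P_n$}(9,-0.4);
\end{tikzpicture}
\caption{The $n$-th ring in the coordinate $z=u+iv$ (not to scale); the top and bottom edges are identified. Over $S_n$ the curves $\Gamma^0$ (heavy) and $\Gamma_K^1$ (thin) turn once around the cylinder. Over $P_n$ the curve $\Gamma_K^1$ runs through the product set in the shaded rectangle. The signs mark the sides $\Omega_K^\pm$; the dashed radial segments $\chi_n^\pm$ cut across them.}
\label{fig:ring}
\end{figure}

Identify $\mathbb T$ with two copies of $[0,\infty]$ glued at $0$ and at $\infty$, and define $\lambda_K$ by sending $0,\infty$ to $0,\infty$, a parameter $u$ in the first copy to $\kappa(e^{u+it(u)})$, a parameter $u\notin\bigcup P_n$ in the second copy to $\kappa(e^{u+i\pi+it(u)})$, and $P_n$ in the second copy to $\kappa\circ\exp\circ\,\sigma_{n,K}$ after the increasing affine bijection $P_n\to[0,1]$. Parameters in $(0,2^{-N}]$ are mapped into the disc $\Delta_N=\{|\xi|\le e^{2^{-N}}-1\}$, since each $P_n$ lies on one side of $2^{-N}$; so $\lambda_K$ is continuous at $0$. At $\infty$ it is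 continuous because $|\lambda_K(u)|=e^u-1$ for $u\ge1$. It is injective because $\Gamma^0\cap\Gamma_K^1=\emptyset$, the arcs $\sigma_{n,K}$ are injective and stay over $P_n$, and elsewhere the parameter is the coordinate $u$. So $\Lambda_K=\lambda_K(\mathbb T)$ is a Jordan curve. The map $K\mapsto\lambda_K$ is continuous: on $P_1,\dots,P_N$ by Lemma~\ref{lem:arcs}; on $P_n$ with $n>N$ any two of the maps differ by at most $\operatorname{diam}\Delta_N$; and elsewhere $\lambda_K$ does not depend on $K$.

\subsection*{The sides}
Let $\Pi^\pm=\{u>1,\ 0<\pm v<\pi\}=\{e<|w|<\infty,\ \pm\operatorname{Im}w>0\}$, and let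
\[
\chi_n^+=\{v=\pi,\ u\in S_n,\ 0<s<\tfrac12\},\qquad\chi_n^-=\{v=\pi,\ u\in S_n,\ \tfrac12<s<1\}.
\]
Each of these radial segments has one endpoint on $\Gamma^0$ (at $s=\frac12$, where $v-t=0$) and one on $\Gamma_K^1$ (at $s=0$ or $s=1$, where $v-t=\pm\pi$).

\begin{lemma}\label{lem:sides}
The complementary components of $\Lambda_K$ can be labeled $D_K^\pm$ so that $\Omega_K^\pm=\kappa^{-1}(D_K^\pm)$ satisfy $\Omega_K^\pm\cap\{|w|>e\}=\Pi^\pm\supset B(a_\pm,1)$ and $\chi_n^\pm\subset\Omega_K^\pm$ for all $n$.
\end{lemma}

\begin{proof}
Let $\epsilon:(0,\infty)\to(0,\frac14)$ be the continuous function equal to $\tau_n/4$ on $P_n$, affine between consecutive $P_n$, and constant for $u\ge\frac{15}{16}$. Let $N^\pm=\{0<\pm(v-t(u))<\epsilon(u)\}$. These sets miss $\Gamma_K$: over $P_n$ they miss $Q_n$, and elsewhere $v-t\in\{0,\pi\}$ on $\Gamma_K$. Since $(u,v)\mapsto(u,v-t(u))$ is a homeomorphism of the half cylinder, $N^\pm$ are connected and $N^+\cup\Gamma^0\cup N^-$ is an open neighborhood of $\Gamma^0$. A point of $\kappa(\Gamma^0)$ is on the boundary of both components, so both meet $\kappa(N^+)\cup\kappa(N^-)$, and $\kappa(N^+),\kappa(N^-)$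 lie in different components. Let $D_K^\pm\supset\kappa(N^\pm)$. The sets $\Pi^\pm$ and $\{u\in S_n,\ 0<\pm(v-t(u))<\pi\}$ are connected, miss $\Gamma_K$ and meet $N^\pm$, so they lie in $\Omega_K^\pm$. On $\chi_n^+$ we have $v-t=\pi-2\pi s\in(0,\pi)$, and on $\chi_n^-$ we have $\pi-2\pi s\in(-\pi,0)$. The set $\{e<|w|<\infty\}\setminus\Gamma_K$ equals $\Pi^+\cup\Pi^-$, which gives the equality. Finally $|\operatorname{Im}w|>e^2-1>e$ on $B(a_\pm,1)$.
\end{proof}

Note that $\Omega_K^+\cup\Omega_K^-\cup\Gamma_K=\{1<|w|<\infty\}$. Proposition~\ref{prop:riemann} applies and gives $f_K^\pm$ and $F_K^\pm$. It remains to exclude the alternative in (c), and this is where the spirals are used. The segment $\chi_n^\pm$ separates $a_\pm$ from $B$ inside $\Omega_K^\pm$. It is short and close to $\partial B$, so it faces only a short arc of $\partial B$, and the harmonic measure of that arc in $U$ is a barrier that is large on $\chi_n^\pm$ and small at $a_\pm$.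

\begin{lemma}\label{lem:spiral}
The maps $F_K^\pm$ are injective on $\overline{\mathbb D}$.
\end{lemma}

\begin{proof}
Fix $K$ and a sign, and drop them from the notation. Suppose that $F=0$ on a nondegenerate closed arc $A\subset\mathbb T$ of length $|A|$. Let $u_A$ be the Poisson integral in $\mathbb D$ of the indicator function of $A$: $0\le u_A\le1$, $u_A(0)=|A|/2\pi$, and $u_A\to0$ at points of $\mathbb T\setminus A$.

\emph{The cut.} The endpoints of $c=\kappa(\chi_n)$ lie one on $\kappa(\Gamma^0)$ and one on $\kappa(\Gamma^1)$, the two arcs of $\Lambda\setminus\{0,\infty\}$. So the subarc $\beta$ of $\Lambda$ between them that contains $\infty$ does not contain $0$. Let $Y$ be given by Lemma~\ref{lem:cut} and $V=F^{-1}(Y)\cap\mathbb D$. Since $\infty\in\partial Y$, the set $Y\subset D$ contains points of large modulus, which lie in $\kappa(\Pi)$ by Lemma~\ref{lem:sides}. The set $\kappa(\Pi)$ is a connected subset of $D\setminus c$, so it lies in the component $Y$. Hence $\kappa(a)\in Y$ and $0\in V$. Let $\zeta\in\partial V$. If $\zeta\in\mathbb D$, then $F(\zeta)\in\partial Y\cap D=c$, so $f(\zeta)\in\chi_n$. If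 $\zeta\in\mathbb T$, then $F(\zeta)\in\overline Y\cap\Lambda=\beta$, so $F(\zeta)\ne0$ and $\zeta\notin A$.

\emph{The barrier.} Let $\rho=2^{1-n}$ and, for $1<|w|<\infty$,
\[
H_n(w)=\frac1{2\pi}\int_{\pi-\rho}^{\pi+\rho}\frac{|w|^2-1}{|w-e^{iy}|^2}\,dy ,
\]
the harmonic measure in $U$ of the arc $\{e^{iy}:|y-\pi|\le\rho\}$. Bounding the kernel gives $H_n(a)\le\frac{2\rho}{2\pi}\cdot\frac{e^2+1}{e^2-1}$. The function $H_n(e^z)$ is bounded and harmonic in $\mathbb H$, so it is the Poisson integral of its boundary values, which are nonnegative and equal $1$ at $iy$ for $|y-\pi|<\rho$. On $\chi_n$ we have $z=u+i\pi$ with $u\le\frac982^{-n}$, so $\rho/u\ge\frac{16}9>1$ and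
\[
H_n(e^{u+i\pi})\ge\frac1\pi\int_{-\rho}^\rho\frac{u\,dy}{u^2+y^2}=\frac2\pi\arctan\frac\rho u\ge\frac12 .
\]

\emph{Comparison.} The function $2H_n\circ f-u_A$ is harmonic on $\mathbb D$. At $\zeta\in\partial V\cap\mathbb D$ it is at least $1-1=0$. At $\zeta\in\partial V\cap\mathbb T$ its lower limit is at least $0$, since $H_n\ge0$ and $u_A\to0$. By the minimum principle it is nonnegative on $V$, and at $0$ we obtain $|A|/2\pi\le2H_n(a)\to0$ as $n\to\infty$, a contradiction. Proposition~\ref{prop:riemann}(c) completes the proof.
\end{proof}

By Proposition~\ref{prop:riemann}(d), $h_K=j\circ(F_K^-)^{-1}\circ F_K^+|_{\mathbb T}$ is a homeomorphism of $\mathbb T$ and $K\mapsto h_K$ is continuous.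

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

By Lemmas~\ref{lem:solutions} and \ref{lem:glue}, $h_K\in\mathcal W$ if and only if there is a homeomorphism $\Psi$ of $\widehat{\mathbb C}$ such that $\Psi\circ F_K^\pm=(\Psi\circ\kappa)\circ f_K^\pm$ are holomorphic on $\mathbb D$, that is,
\begin{equation}\label{eq:criterion}
\Psi\circ\kappa\ \text{ is holomorphic on }\ \Omega_K^+\cup\Omega_K^-=U\setminus(\Gamma_K\cup\{\infty\}).
\end{equation}

\subsection*{Countable $K$}
Suppose that $\Psi$ satisfies \eqref{eq:criterion}. After composing with a M\"obius map we have $\Psi(0)=\infty$, so $\Phi=\Psi\circ\kappa$ is a homeomorphism of $U$ onto $\mathbb C$. Since $K$ is countable, $E_K$ is the union of the countably many straight sets $\exp(x+iY_n)$, $x\in\theta_n(K)$. By \eqref{eq:structure}, $\Gamma_K\cup\{\infty\}$ is a countable union of straight sets. By Lemma~\ref{lem:baire}, $\Phi$ is a conformal map of $U$ onto $\mathbb C$, which was excluded in Section~\ref{sec:model}. Hence $h_K\notin\mathcal W$. (The case $K=\emptyset$ already gives a homeomorphism that is not a welding.)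

\subsection*{Uncountable $K$}
Let $\nu$ be a Borel probability measure on $K$ without atoms (Section~\ref{sec:model}), and $\nu_n$ its image under $\theta_n$, a measure on $X_n=\theta_n(K)\subset J_n$. Put
\[
V_n(z)=\int b_n(z-x)\,d\nu_n(x),\qquad V=\sum_{n\ge1}V_n,\qquad\varphi(z)=z+V(z)\quad(z\in\mathbb H).
\]
Unlike the sum in Example~\ref{ex:model}, this one is not locally finite, and its convergence uses (V3). We verify the hypotheses of Lemma~\ref{lem:cylinder} with $\alpha=0$.

\emph{Convergence.} If $\operatorname{Re}z\ge c>0$ and $2^{1-n}\le c/2$, then $\operatorname{Re}z\ge\max X_n+c/2$, so $|V_n(z)|\le\eta_n\log\frac1{1-e^{-c/2}}$. Hence the series converges uniformly on $\{\operatorname{Re}z\ge c\}$. By (V1), $V$ is continuous and $2\pi i$-periodic on $\mathbb H$ and holomorphic off $\bigcup_n(X_n+iC_n)=\exp^{-1}(E_K)$, which is closed in $\mathbb H$ because the $J_n$ accumulate only at $0$.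

\emph{Monotonicity.} Summing (V4) gives $\operatorname{Re}[(V(z)-V(w))\overline{(z-w)}]\ge-\frac14|z-w|^2$, so $\varphi$ satisfies the inequality of Lemma~\ref{lem:cylinder} with $c=\frac34$. This is where $\sum\eta_n<1$ is needed.

\emph{The two ends.} Since $X_n\subset(0,1)$, (V3) gives $|V(z)|\le\frac14\log\frac1{1-e^{-1}}$ for $\operatorname{Re}z\ge2$, so $\operatorname{Re}\varphi\to+\infty$ as $\operatorname{Re}z\to\infty$. By (V2),
\[
\operatorname{Re}V(z)\le\tfrac14-\tfrac12\,\#\{n:\operatorname{Re}z<\min J_n\}\to-\infty\qquad\text{as }\operatorname{Re}z\to0 .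
\]
This is where infinitely many rings are needed: each contributes at most $-\frac12$, however small $\eta_n$ is.

So $\Phi(e^z)=e^{\varphi(z)}$ is a homeomorphism of $\{1<|w|<\infty\}$ onto $\mathbb C\setminus\{0\}$, holomorphic off $E_K$, tending to $0$ as $|w|\to1$ and to $\infty$ as $w\to\infty$. Therefore $\Psi=\Phi\circ\kappa^{-1}$, extended by $\Psi(0)=0$ and $\Psi(\infty)=\infty$, is a continuous bijection of $\widehat{\mathbb C}$, hence a homeomorphism. Since $E_K\subset\Gamma_K$, it satisfies \eqref{eq:criterion}, and $h_K\in\mathcal W$.

\subsection*{Conclusion}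
The map $K\mapsto h_K$ is continuous and the preimage of $\mathcal W$ is $\mathcal U$. Preimages of Borel sets under continuous maps are Borel, so $\mathcal W$ is not Borel by Lemma~\ref{lem:notborel}. The set $\mathcal W$ is $\Sigma^1_1$ by Proposition~\ref{prop:upper} and $\mathcal U$ is $\Sigma^1_1$-complete by Hurewicz's theorem, so $\mathcal W$ is $\Sigma^1_1$-complete. \qed

\section{Proof of Theorem~\ref{thm:second}}\label{sec:proofsecond}

Both sets are $\Pi^1_1$ by Proposition~\ref{prop:upper}. By Hurewicz's theorem it suffices to reduce the countable sets continuously to each of them. Nothing has to be collapsed now, so one ring is enough, no spiral is needed, and $\kappa$ is the identity.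

\subsection*{The family}
Use the coordinates $u\in\mathbb R$, $v\in\mathbb R/2\pi\mathbb Z$ on $\mathbb C\setminus\{0\}$, and keep $P_1,Q_1,\theta_1,\sigma_{1,K}$ from Section~\ref{sec:curves}. Let
\[
\Lambda'_K=\{v=0\}\cup\{v=\pi,\ u\notin P_1\}\cup\exp(\sigma_{1,K}([0,1]))\cup\{0,\infty\}.
\]
Identify $\mathbb T$ with two copies of $[-\infty,\infty]$ glued at the ends, and let $\lambda'_K$ send $u$ to $e^u$ on the first copy and to $-e^u$ on the second, except that on $P_1$ in the second copy it follows $\exp\circ\,\sigma_{1,K}$ affinely reparametrized. Then $\lambda'_K$ is continuous and injective with image $\Lambda_K'$, and $K\mapsto\lambda'_K$ is continuous by Lemma~\ref{lem:arcs}. The connected sets $N^\pm=\{0<\pm v<\tau_1/4\}$ miss $\Lambda'_K$, and with $\{v=0\}$ they form a neighborhood of $\{v=0\}$; since both complementary components accumulate at points of $\{v=0\}$, the sets $N^\pm$ lie in different components $D_K^\pm$. The connected sets $\Pi^\pm\supset B(a_\pm,1)$ miss $\Lambda_K'$ and meet $N^\pm$, so they lie in $D_K^\pm$. Proposition~\ref{prop:riemann} applies with $\kappa=\mathrm{id}$. By (c) the maps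 $F_K^\pm$, which are now conformal on $\mathbb D$, are injective, and by (d) the map $K\mapsto h'_K=j\circ(F_K^-)^{-1}\circ F_K^+|_{\mathbb T}$ is continuous.

By Lemma~\ref{lem:glue} the solutions for $h_K'$ are the pairs $(\Psi\circ F_K^+,\Psi\circ F_K^-\circ j)$ with $\Psi$ a homeomorphism of $\widehat{\mathbb C}$ conformal off $\Lambda'_K$; the identity is one such $\Psi$, so $h'_K\in\mathcal W$. The images of $F_K^+$ and $F_K^-$ cover the sphere, so the solutions given by $\Psi_1$ and $\Psi_2$ differ by a M\"obius map $M$ if and only if $\Psi_2=M\circ\Psi_1$. Hence $h'_K\in\mathcal W_1$ if and only if every such $\Psi$ is M\"obius, that is, if and only if $\Lambda_K'$ is removable. It remains to show that $\Lambda'_K$ is removable if and only if $K$ is countable.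

\subsection*{Countable $K$}
The curve $\Lambda'_K$ is the union of $\{0\}$, $\{\infty\}$, the sets $\exp(x+iY_1)$ with $x\in\theta_1(K)$, and the images under $\exp$ of countably many compact segments. By Lemma~\ref{lem:baire}, a homeomorphism of $\widehat{\mathbb C}$ that is conformal off $\Lambda'_K$ is holomorphic on $\widehat{\mathbb C}$, hence M\"obius.

\subsection*{Uncountable $K$}
With $\nu_1$ and $V_1$ as in Section~\ref{sec:proofmain}, put $\varphi(z)=z+V_1(z)$ on $\mathbb C$. By (V1) and (V4), $\varphi$ satisfies the hypotheses of Lemma~\ref{lem:cylinder} with $\alpha=-\infty$ and $c=1-\eta_1$; the conditions at the ends hold because $V_1$ is bounded. So $\Phi(e^z)=e^{\varphi(z)}$ extends to a homeomorphism of $\widehat{\mathbb C}$ fixing $0$ and $\infty$. It is holomorphic off $\exp(\theta_1(K)+iY_1)\cup\{0,\infty\}\subset\Lambda'_K$. A M\"obius map fixing $0$ and $\infty$ has the form $w\mapsto cw$. If $\Phi$ had this form, then $e^{V_1}=c$, and the continuous function $V_1$ would be constant; but by (V3) it tends to $0$ as $\operatorname{Re}z\to+\infty$ and to $-1$ as $\operatorname{Re}z\to-\infty$. So $\Phi$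 is not M\"obius and $\Lambda_K'$ is not removable.

Thus the preimage of $\mathcal W_1$ under $K\mapsto h'_K$ and the preimage of the set of parametrized removable curves under $K\mapsto\lambda'_K$ both equal $\{K:K\text{ countable}\}$, and both sets are $\Pi^1_1$-complete. \qed

\begin{thebibliography}{9}

\bibitem{CRH}
\emph{Conformal Removability Is Hard},
\texttt{https://commack.math.stonybrook.edu/\~{}bishop/papers/notborel.pdf}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.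

\end{thebibliography}
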